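\title{Extension of Hilbert space valued maps and the weak expectation property}

\begin{abstract}
We show that a unital $C^*$-subalgebra $A$ of $B(H)$ has the weak expectation property if and only if every bounded linear map from $A$ to $\ell_2$ extends to $B(H)$ with the same norm. Extensions with constant $1+\varepsilon$, for all $\varepsilon>0$ and for maps into $\ell_2^n$, already suffice, while the constant $\sqrt2$ is available for every inclusion of $C^*$-algebras. The proof attaches to a faithful normal state on a von Neumann algebra $N$ a contraction from $M_3(N)$ into a Hilbert space, modeled on the projection onto the antisymmetric $3\times3$ matrices, and shows that any contractive extension of it forces a conditional expectation onto $N$.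
\end{abstract}

\section{Introduction}\label{sec:intro}

All maps in this paper are linear. A map $T$ between $C^*$-algebras is \emph{completely positive} (c.p.) if $\mathrm{id}_{M_n}\otimes T$ is positive for every $n$. A $C^*$-algebra $A\subset B(H)$ has the \emph{weak expectation property} (WEP) if there is a c.p.\ contraction $T:B(H)\to A^{**}$ with $T(a)=a$ for all $a\in A$, where $A^{**}$ is the bidual von Neumann algebra. Thus $T$ is a projection of $B(H)$ ``onto $A$'' that is allowed to take its values in the bidual. The property does not depend on the faithful representation: if also $A\subset B(K)$, Arveson's extension theorem extends the embedding $A\to B(H)$ to a c.p.\ contraction $B(K)\to B(H)$, which we compose with $T$.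

The map $T$ is an extension device: if $X$ is a dual Banach space, it extends every bounded $u:A\to X$ to $B(H)$ with the same norm (Section~\ref{sec:soft}). Which targets $X$ detect the WEP in this way? The spaces $X=\mathbb C$ and $X=\ell_\infty$ detect nothing, since the Hahn--Banach theorem, applied to each coordinate, gives norm-preserving extensions for every $A$. The space $X=A^{**}$ detects everything: a contractive extension $T$ of the inclusion $A\to A^{**}$ has a weak*-continuous extension to $B(H)^{**}$, which is a contractive projection onto the subalgebra $A^{**}$, and a contractive projection of a $C^*$-algebra onto a $C^*$-subalgebra is c.p. Between these extremes lies the Hilbert space $\ell_2$, which does not depend on $A$. The following question comes from \cite{TPCOS}.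

\medskip
\noindent\textbf{Question.} \emph{Let $A\subset B(H)$ be a unital $C^*$-subalgebra. Assume that every bounded $u:A\to\ell_2$ has an extension $\tilde u:B(H)\to\ell_2$ with $\|\tilde u\|=\|u\|$. Does $A$ have the WEP?}
\medskip

One may well guess that the answer is no. The target has neither a product nor an order, the hypothesis concerns norms and not the matrix norms that govern complete positivity, and maps into $\ell_2$ are close to being extendable for free: an extension of norm at most $\sqrt2\,\|u\|$ exists for every $A$, and the most natural maps, such as $a\mapsto a\xi$ for a vector $\xi\in H$, extend with no loss. Nevertheless the answer is yes, and $B(H)$ may be replaced by any unital $C^*$-algebra. We write $\widehat\otimes$ for the projective tensor product of Banach spaces.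

\begin{theorem}\label{thm:main}
Let $B$ be a unital $C^*$-algebra and $A\subset B$ a $C^*$-subalgebra with $1_B\in A$. The following are equivalent.
\begin{enumerate}
\item[(i)] There is a c.p.\ contraction $T:B\to A^{**}$ with $T(a)=a$ for all $a\in A$.
\item[(ii)] For every dual Banach space $X$, every bounded $u:A\to X$ has an extension $\tilde u:B\to X$ with $\|\tilde u\|=\|u\|$.
\item[(iii)] Every bounded $u:A\to\ell_2$ has an extension $\tilde u:B\to\ell_2$ with $\|\tilde u\|=\|u\|$.
\item[(iv)] For all $n\ge1$ and $\varepsilon>0$, every bounded $u:A\to\ell_2^n$ has an extension $\tilde u:B\to\ell_2^n$ with $\|\tilde u\|\le(1+\varepsilon)\|u\|$.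
\item[(v)] The natural map $A\widehat\otimes\ell_2\to B\widehat\otimes\ell_2$ is isometric.
\end{enumerate}
\end{theorem}

For $B=B(H)$, condition (i) is the WEP and (iii) is the hypothesis of the Question, so the two are equivalent. If the unit $e$ of $A$ is not $1_H$, apply the theorem to $A\subset eB(H)e=B(eH)$: extensions restrict from $B(H)$ to $B(eH)$, and maps on $B(eH)$ extend to $B(H)$ by composition with $x\mapsto exe$.

A von Neumann algebra $M\subset B(H)$ is \emph{injective} if there is a c.p.\ contraction $B(H)\to M$ that is the identity on $M$.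

\begin{corollary}\label{cor:inj}
A von Neumann algebra $M\subset B(H)$ is injective if and only if every bounded $u:M\to\ell_2$ extends to $B(H)$ with the same norm.
\end{corollary}

The next statement shows that the constant matters.

\begin{proposition}\label{prop:sqrt2}
For any inclusion $A\subset B$ of $C^*$-algebras, every bounded $u:A\to\ell_2$ has an extension $\tilde u:B\to\ell_2$ with $\|\tilde u\|\le\sqrt2\,\|u\|$. Consequently, if a unital $C^*$-subalgebra $A\subset B(H)$ fails the WEP, then the infimum of the constants $C$ such that every bounded $u:A\to\ell_2$ has an extension to $B(H)$ of norm at most $C\|u\|$ lies in $(1,\sqrt2\,]$.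
\end{proposition}

Only the implication (iv)$\Rightarrow$(i) is deep. It needs a Hilbert space valued contraction whose contractive extensions are rigid. Section~\ref{sec:soft} treats the other implications and identifies the maps that are useless for this purpose. Section~\ref{sec:models} finds the right map, and the mechanism behind its rigidity, in two finite-dimensional cases. Sections~\ref{sec:test} and~\ref{sec:rigid} carry this out for a von Neumann algebra with a faithful normal state, and Section~\ref{sec:final} applies the result to corners of $A^{**}$.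

\section{Soft implications and extensions that come for free}\label{sec:soft}

Inner products are linear in the first variable. We use the following standard facts. A functional $f$ on a unital $C^*$-algebra with $\|f\|=f(1)=1$ is a state; a state of a $C^*$-subalgebra extends to a state of the whole algebra; a unital c.p.\ map is a contraction. The algebra $A$ is weak*-dense in $A^{**}$, and the bitranspose of the inclusion $A\subset B$ identifies $A^{**}$, with its weak* topology, with a weak*-closed $*$-subalgebra of $B^{**}$. Finally, by the Banach--Alaoglu and Tychonoff theorems, a bounded net of maps from a Banach space into a dual Banach space has a subnet that converges pointwise weak* to a bounded map.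

\begin{proof}[Proof of \textup{(i)$\Rightarrow$(ii)$\Rightarrow$(iii)$\Rightarrow$(iv)} and \textup{(iii)$\Leftrightarrow$(v)}]
Assume (i), let $X=Y^*$, and let $P:X^{**}\to X$ be the adjoint of the canonical embedding $Y\to Y^{**}$; it is a contraction and the identity on $X$. Then $Pu^{**}T$ extends $u$ and has norm at most $\|u\|$, which gives (ii). Condition (iii) is the case $X=\ell_2$. Under (iii), extend $u:A\to\ell_2^n\subset\ell_2$ and compose with the orthogonal projection onto $\ell_2^n$ to get (iv).

Recall that $A\widehat\otimes\ell_2$ is the completion of $A\otimes\ell_2$ for the norm $\|t\|=\inf\sum\|a_i\|\,\|\xi_i\|$ over all representations $t=\sum a_i\otimes\xi_i$, and that its dual is isometrically the space of bounded maps $u:A\to\ell_2^*\cong\ell_2$, acting by $\langle u,a\otimes\xi\rangle=u(a)(\xi)$. If the map in (v) is isometric, the Hahn--Banach theorem extends each such $u$ with the same norm, which is (iii). Conversely, the map in (v) is always a contraction, and under (iii) each $u$ in the unit ball of $(A\widehat\otimes\ell_2)^*$ comes from the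 unit ball of $(B\widehat\otimes\ell_2)^*$, so the norm of $t$ does not decrease in $B\widehat\otimes\ell_2$.
\end{proof}

The proof of (iv)$\Rightarrow$(i) needs von Neumann algebras, Hilbert spaces of arbitrary dimension, and the constant $1$ exactly. Compactness supplies all three; this is the only place where (iv) is used.

\begin{lemma}\label{lem:bidual}
Assume \textup{(iv)}. Let $\mathcal H$ be a Hilbert space and $V:A^{**}\to\mathcal H$ a contraction that is continuous from the weak* to the weak topology. Then $V$ extends to a contraction $\tilde V:B^{**}\to\mathcal H$.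
\end{lemma}

\begin{proof}
Let $u=V|_A$. For a finite-dimensional subspace $F\subset\mathcal H$, with orthogonal projection $P_F$, and $0<\varepsilon\le1$, condition (iv) extends $P_Fu$ to a map $u_{F,\varepsilon}:B\to F\subset\mathcal H$ of norm at most $1+\varepsilon$. Order the pairs $(F,\varepsilon)$ by increasing $F$ and decreasing $\varepsilon$. A subnet converges pointwise weakly to a map $\tilde u:B\to\mathcal H$, which is a contraction since the norm is weakly lower semicontinuous, and $\tilde u(a)=\lim P_Fu(a)=u(a)$ for $a\in A$. Put $\tilde V=\tilde u^{**}:B^{**}\to\mathcal H^{**}=\mathcal H$. Both $\tilde V|_{A^{**}}$ and $V$ are weak*-to-weak continuous and they agree on $A$, so they agree on $A^{**}$.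
\end{proof}

We now describe a class of maps whose extension costs nothing.

\begin{lemma}\label{lem:dom}
Let $A\subset B$ be $C^*$-algebras, $\rho_1,\rho_2$ states on $A$, and $\alpha_1,\alpha_2\ge0$. If a map $u$ from $A$ to a Hilbert space $\mathcal H$ satisfies
\begin{equation}\label{eq:dom}
\|u(x)\|^2\le\alpha_1\rho_1(x^*x)+\alpha_2\rho_2(xx^*)\qquad(x\in A),
\end{equation}
then $u$ has an extension $\tilde u:B\to\mathcal H$ with $\|\tilde u\|\le(\alpha_1+\alpha_2)^{1/2}$.
\end{lemma}

\begin{proof}
Extend $\rho_1,\rho_2$ to states on $B$. Let $\mathcal L$ be the Hilbert space obtained from $B$ by separation and completion for the semi-inner product $\alpha_1\rho_1(x'^*x)+\alpha_2\rho_2(xx'^*)$, and let $j:B\to\mathcal L$ be the natural map, so $\|j\|\le(\alpha_1+\alpha_2)^{1/2}$. By \eqref{eq:dom}, $u=S\circ j|_A$ for a contraction $S:\overline{j(A)}\to\mathcal H$. If $Q$ is the orthogonal projection onto $\overline{j(A)}$, then $\tilde u=SQj$ works.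
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sqrt2}]
Haagerup's Grothendieck inequality \cite{Haa} states that for a bounded bilinear form $W$ on $A\times A$ there are states $\omega_1,\dots,\omega_4$ on $A$ with
\[
|W(x,x')|\le\|W\|\,\bigl(\omega_1(x^*x)+\omega_2(xx^*)\bigr)^{1/2}\bigl(\omega_3(x'^*x')+\omega_4(x'x'^*)\bigr)^{1/2}.
\]
The form $W(x,x')=\langle u(x),u(x'^*)\rangle$ is bilinear and $\|W\|\le\|u\|^2$. Take $x'=x^*$. The arithmetic--geometric mean inequality gives \eqref{eq:dom} with $\alpha_1=\alpha_2=\|u\|^2$, $\rho_1=\frac12(\omega_1+\omega_4)$ and $\rho_2=\frac12(\omega_2+\omega_3)$, and Lemma~\ref{lem:dom} gives the extension. For the second assertion, if the infimum were $1$, then composing with the projections $\ell_2\to\ell_2^n$ would give (iv), and $A$ would have the WEP by Theorem~\ref{thm:main}, whose proof does not use this proposition.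
\end{proof}

So every map $u$ of norm one satisfies \eqref{eq:dom} with $\alpha_1+\alpha_2=2$, and those that satisfy it with $\alpha_1+\alpha_2=1$ have a contractive extension whatever $B$ is. A map that detects anything must need $\alpha_1+\alpha_2>1$.

\section{Two small cases}\label{sec:models}

\subsection*{Antisymmetric matrices}
Let $m\in M_3$ be antisymmetric and put $\mu=(-m_{23},m_{13},-m_{12})$. Then $mz=\mu\times z$ is the cross product, and Lagrange's identity gives $|\mu\times z|^2=|\mu|^2|z|^2-|\langle z,\mu\rangle|^2$. Hence $\|m\|=|\mu|$: the antisymmetric matrices form an isometric copy of $\ell_2^3$ in $M_3$. Transposition is isometric on $M_3$, so $x\mapsto\frac12(x-x^T)$ is a contraction, that is,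
\[
v_0:M_3\to\ell_2^3,\qquad v_0(x)=\tfrac12\,(x_{13}-x_{31},\ x_{23}-x_{32},\ x_{12}-x_{21})
\]
has norm one. In $M_2$ the same construction yields a single functional, to which the Hahn--Banach theorem applies. In $M_3$ it yields a map outside the reach of Lemma~\ref{lem:dom}. Indeed, suppose that $v_0$ satisfies \eqref{eq:dom}. For $g\in U(3)$, replacing $x$ by $g^Txg$ does not change $\|v_0(x)\|=\frac12\|x-x^T\|$, and it replaces $x^*x$ by $g^*x^*xg$ and $xx^*$ by $g^Txx^*\bar g$. Averaging over $U(3)$ turns $\rho_1,\rho_2$ into the normalized trace, whose value at $m^*m$ and at $mm^*$ is $\frac23|\mu|^2$. Taking $x=m$ we get $\alpha_1+\alpha_2\ge\frac32$.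

\subsection*{Crosses}
All test elements below are matrices over a $C^*$-algebra of the form
\[
x=\begin{pmatrix}0&x_{12}&0\\ x_{21}&0&x_{23}\\ 0&x_{32}&0\end{pmatrix},
\]
which we call \emph{crosses}. Write $x=C+R$ with $C$ the second column and $R$ the second row. The nonzero rows of $C$ are rows $1,3$ and that of $R$ is row $2$, so $C^*R=0$ and $x^*x=C^*C+R^*R$. Here $C^*C$ sits in position $(2,2)$ and $R^*R$ in the complementary corner, so
\begin{equation}\label{eq:cross}
\|x\|^2=\max\bigl(\|x_{12}^*x_{12}+x_{32}^*x_{32}\|,\ \|x_{21}x_{21}^*+x_{23}x_{23}^*\|\bigr).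
\end{equation}
A cross carries a column and a row that can be varied independently.

\subsection*{Diagonal matrices in $M_2$}
Let $N\subset D=M_2$ be the diagonal matrices, $\tau$ the normalized trace on $N$, and $h=\operatorname{diag}(1,-1)$. The states on $D$ that extend $\tau$ are
\[
f_\gamma(c)=\tfrac12(c_{11}+c_{22})+\gamma c_{12}+\bar\gamma c_{21},\qquad|\gamma|\le\tfrac12 .
\]
The one that comes from the projection onto the diagonal is $f_0$, and it is singled out by the relation $f(hc)=f(ch)$, because $f_\gamma(hc)-f_\gamma(ch)=2\gamma c_{12}-2\bar\gamma c_{21}$. The natural map $N\to L^2(N,\tau)$ cannot find $f_0$: the proof of Lemma~\ref{lem:dom} extends it contractively starting from any $f_\gamma$. We show that an amplification of $v_0$ does find it.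

For $\zeta=(w,\beta)\in\mathbb C^2\oplus N$ put $\|\zeta\|^2=|w|^2+\tau(\beta^*\beta)$ and, for $x\in M_3(N)$,
\[
\psi_\zeta(x)=\tfrac12\bigl[w_1\tau(x_{13}-x_{31})+w_2\tau(x_{23}-x_{32})+\tau\bigl((x_{12}-x_{21})\beta\bigr)\bigr].
\]
Write $x=(x^{(1)},x^{(2)})\in M_3\oplus M_3=M_3(N)$ and $\beta=\operatorname{diag}(\beta_1,\beta_2)$. Then $\psi_\zeta(x)$ is the average over $k=1,2$ of the bilinear pairing of $v_0(x^{(k)})$ with $(w_1,w_2,\beta_k)$, so $|\psi_\zeta(x)|\le\|\zeta\|\,\|x\|$ by concavity of the square root. Thus $x\mapsto(\zeta\mapsto\psi_\zeta(x))$ is a contraction into a four-dimensional Hilbert space.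

A contractive extension to $M_3(D)$ is a family $\hat\psi_\zeta$ of extensions, linear in $\zeta$, with $|\hat\psi_\zeta(x)|\le\|\zeta\|\,\|x\|$. An averaging argument (Lemma~\ref{lem:sym}) allows us to assume that it keeps the pattern of $\psi_\zeta$: for $\zeta=((0,1),\beta)$,
\[
2\hat\psi_\zeta(x)=\bigl[\hat\theta_\beta(x_{12})-f_2(x_{32})\bigr]+\bigl[f_1(x_{23})-\hat\theta_\beta(x_{21})\bigr]=\Phi(C)+\Psi(R),
\]
where $f_1,f_2$ extend $\tau$ and do not depend on $\beta$, and $\hat\theta_\beta$ extends $a\mapsto\tau(a\beta)$. The point is that the \emph{same} functional $\hat\theta_\beta$ occurs in the column part $\Phi$ and in the row part $\Psi$.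

Let $\beta\in\{1,h\}$, so $\beta=\beta^*$, $\beta^2=1$ and $\|\zeta\|=\sqrt2$. By \eqref{eq:cross}, $\|\Phi\|+\|\Psi\|\le2\sqrt2$. The column $C_0$ with $(x_{12},x_{32})=(\beta,-1)/\sqrt2$ and the row $R_0$ with $(x_{21},x_{23})=(-\beta,1)/\sqrt2$ have norm one and entries in $N$, and $\Phi(C_0)=\Psi(R_0)=\sqrt2$. Hence $\|\Phi\|=\|\Psi\|=\sqrt2$, and both norms are attained. For $c\in D$ let $C_1$ be the column with entries $(c,\beta c)$. Then $C_0^*C_1=0$, so $\|C_0+rC_1\|^2\le1+2|r|^2\|c\|^2$ for $r\in\mathbb C$, and
\[
\sqrt2+\operatorname{Re}\bigl(r\,\Phi(C_1)\bigr)\le\sqrt2\,\bigl(1+|r|^2\|c\|^2\bigr).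
\]
Letting $r\to0$ in every direction gives $\Phi(C_1)=0$, that is $\hat\theta_\beta(c)=f_2(\beta c)$. The row $R_1$ with entries $(c,c\beta)$ satisfies $R_1R_0^*=0$, and the same estimate gives $\Psi(R_1)=0$, that is $\hat\theta_\beta(c)=f_1(c\beta)$. For $\beta=1$ we get $f_1=f_2=:f$, and for $\beta=h$ we get $f(hc)=f(ch)$. So $f=f_0$.

This is the whole mechanism: the column expresses $\hat\theta_\beta$ through left multiplication, the row expresses it through right multiplication, and a symmetry makes the two functionals equal. Three difficulties remain. A general $N$ has no trace, so we need a substitute for $\tau(a\beta)$ and for the relation $f(\beta c)=f(c\beta)$ (Section~\ref{sec:test}). There are then no elements $C_0,R_0$ at which the norms are attained, and we must be content with attainment up to second order (Section~\ref{sec:rigid}). Finally, the hypothesis concerns $A$ and not $M_3(A)$, so the $3\times3$ matrix structure must be found inside $A^{**}$ (Section~\ref{sec:final}).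

\section{The test map of a faithful normal state}\label{sec:test}

Let $N$ be a von Neumann algebra with a faithful normal state $\varphi$. The GNS representation of $\varphi$ is faithful and normal, so we may regard $N$ as a von Neumann algebra on the GNS space $L^2(\varphi)$, with $N''=N$ and a unit vector $\Omega$ such that $N\Omega$ is dense and $\varphi(a)=\langle a\Omega,\Omega\rangle$. Let $D$ be a unital $C^*$-algebra that contains $N$ as a $C^*$-subalgebra with the same unit. We first determine which property of a state on $D$ produces an expectation onto $N$.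

\begin{lemma}\label{lem:Ef}
Let $f$ be a state on $D$ with $f|_N=\varphi$. Assume that for all $y\in N'$, $c\in D$ and all sequences $(a_n),(b_n)$ in $N$,
\begin{equation}\label{eq:central}
a_n\Omega\to y^*\Omega\ \text{ and }\ b_n\Omega\to y\Omega\quad\Longrightarrow\quad f(a_n^*c)-f(cb_n)\to0 .
\end{equation}
Then there is a unital c.p.\ map $E:D\to N$ with $E|_N=\mathrm{id}_N$.
\end{lemma}

\begin{proof}
For $c\in D$ and $d,e\in N$, the Cauchy--Schwarz inequality gives
\[
|f(e^*cd)|\le f(e^*e)^{1/2}f(d^*c^*cd)^{1/2}\le\|c\|\,\|d\Omega\|\,\|e\Omega\| .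
\]
So there is a unique $E(c)\in B(L^2(\varphi))$ with $\langle E(c)d\Omega,e\Omega\rangle=f(e^*cd)$. For $c\in N$ the right side is $\langle cd\Omega,e\Omega\rangle$, so $E(c)=c$; in particular $E$ is unital. If $[c_{ij}]\ge0$ in $M_n(D)$ and $d_1,\dots,d_n\in N$, then $\sum_{i,j}\langle E(c_{ij})d_j\Omega,d_i\Omega\rangle=f\bigl(\sum_{i,j}d_i^*c_{ij}d_j\bigr)\ge0$, so $E$ is c.p.\ by density of $N\Omega$.

So far any $f$ extending $\varphi$ would do; \eqref{eq:central} serves to put the range in $N$. Let $y\in N'$ and choose $a_n,b_n$ as in \eqref{eq:central}, which is possible since $N\Omega$ is dense. As $y$ and $y^*$ commute with $d$ and $e$,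
\begin{align*}
\langle E(c)\,y\,d\Omega,e\Omega\rangle&=\langle E(c)\,d\,y\Omega,e\Omega\rangle=\lim_n\langle E(c)\,db_n\Omega,e\Omega\rangle=\lim_nf(e^*cd\,b_n),\\
\langle y\,E(c)\,d\Omega,e\Omega\rangle&=\langle E(c)\,d\Omega,e\,y^*\Omega\rangle=\lim_n\langle E(c)\,d\Omega,ea_n\Omega\rangle=\lim_nf(a_n^*\,e^*cd).
\end{align*}
By \eqref{eq:central}, applied to $e^*cd$, the two limits are equal. Hence $E(c)\in N''=N$.
\end{proof}

For $c\in N$ both terms in \eqref{eq:central} have the same limit, and this limit is the substitute for $\tau(a\beta)$. For $y\in N'$ define the normal functional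
\begin{equation}\label{eq:theta}
\theta_y(a)=\langle ay\Omega,\Omega\rangle=\langle a\Omega,y^*\Omega\rangle=\langle y\Omega,a^*\Omega\rangle\qquad(a\in N),
\end{equation}
where the second equality uses $ay=ya$. It is linear in $y$, and $\theta_1=\varphi$. The second expression bounds $\theta_y$ on columns by $\|y^*\Omega\|$, and the third bounds it on rows by $\|y\Omega\|$. Since the test map gives equal weight to a column and a row, we let $\mathcal K$ be the completion of $N'$ for the inner product $\frac12[\langle y\Omega,y'\Omega\rangle+\langle y'^*\Omega,y^*\Omega\rangle]$, so that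
\[
\|y\|_{\mathcal K}^2=\tfrac12\bigl[\|y\Omega\|^2+\|y^*\Omega\|^2\bigr].
\]
This is a norm: if $y\Omega=0$ then $ya\Omega=ay\Omega=0$ for all $a\in N$. When $\varphi=\tau$ is a trace and $y$ is right multiplication by $\beta\in N$, we recover $\theta_y(a)=\tau(a\beta)$ and $\|y\|_{\mathcal K}^2=\tau(\beta^*\beta)$.

For $\zeta=(w,y)\in\mathbb C^2\oplus N'$ put $\|\zeta\|^2=|w|^2+\|y\|_{\mathcal K}^2$ and define a normal functional on $M_3(N)$ by
\[
\psi_\zeta(x)=\tfrac12\sum_{i,j}t^\zeta_{ij}(x_{ij}),\qquad
t^\zeta=\begin{pmatrix}0&\theta_y&w_1\varphi\\ -\theta_y&0&w_2\varphi\\ -w_1\varphi&-w_2\varphi&0\end{pmatrix}.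
\]
For $N=\mathbb C$ this is the pairing of $v_0(x)$ with $(w_1,w_2,y)$.

\subsection*{Symmetry}
The $U(3)$-symmetry of $v_0$ is broken, since position $(1,2)$ now plays a special role, but the compact group $G=\{g=U\oplus\lambda: U\in U(2),\ |\lambda|=1\}\subset U(3)$ survives. For $g\in G$, viewed as a scalar matrix, put $\sigma_g(x)=g^Txg$; this is an isometry of $M_3(D)$ that preserves $M_3(N)$, and $\sigma_g\sigma_{k}=\sigma_{kg}$. For any matrix $t$ of functionals,
\begin{equation}\label{eq:gtg}
\sum_{i,j}t_{ij}\bigl((g^Txg)_{ij}\bigr)=\sum_{i,j,k,l}g_{ki}\,g_{lj}\,t_{ij}(x_{kl})=\sum_{k,l}(g\,t\,g^T)_{kl}(x_{kl}).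
\end{equation}
Let $\epsilon=\bigl(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\bigr)$. The upper left $2\times2$ block of $t^\zeta$ is $\theta_y\epsilon$, and $U\epsilon U^T=\det(U)\epsilon$. The last column $w\varphi$ is sent to $\lambda Uw\varphi$, and the last row to minus its transpose. Therefore
\begin{equation}\label{eq:equiv}
\psi_\zeta(\sigma_gx)=\psi_{\pi(g)\zeta}(x),\qquad\pi(g)(w,y)=(\lambda Uw,\det(U)\,y),
\end{equation}
and $\pi$ is a unitary representation of $G$ on the Hilbert space $Z=\mathbb C^2\oplus\mathcal K$.

\begin{lemma}\label{lem:contr}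
For $\zeta\in\mathbb C^2\oplus N'$ and $x\in M_3(N)$ we have $|\psi_\zeta(x)|\le\|\zeta\|\,\|x\|$.
\end{lemma}

\begin{proof}
Choose $U\in SU(2)$ with $Uw=(0,r)$, $r=|w|$. By \eqref{eq:equiv} with $\lambda=1$ we may assume $w=(0,r)$. Then, by \eqref{eq:theta},
\begin{align*}
2\psi_\zeta(x)&=\bigl[\theta_y(x_{12})-r\varphi(x_{32})\bigr]+\bigl[r\varphi(x_{23})-\theta_y(x_{21})\bigr]\\
&=\bigl\langle(x_{12}\Omega,x_{32}\Omega),(y^*\Omega,-r\Omega)\bigr\rangle+\bigl\langle(-y\Omega,r\Omega),(x_{21}^*\Omega,x_{23}^*\Omega)\bigr\rangle .
\end{align*}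
The vectors $x_{12}\Omega,x_{32}\Omega$ are two components of $x(0,\Omega,0)$, and $x_{21}^*\Omega,x_{23}^*\Omega$ are two components of $x^*(0,\Omega,0)$. Hence
\[
|\psi_\zeta(x)|\le\|x\|\cdot\tfrac12\bigl[(r^2+\|y^*\Omega\|^2)^{1/2}+(r^2+\|y\Omega\|^2)^{1/2}\bigr]\le\|x\|\,(r^2+\|y\|_{\mathcal K}^2)^{1/2}
\]
by concavity of the square root.
\end{proof}

The normal functionals form a norm-closed subspace $M_3(N)_*$ of the dual, so $\zeta\mapsto\psi_\zeta$ extends to a contraction $Z\to M_3(N)_*$. The \emph{test map} is its adjoint,
\[
v_\varphi:M_3(N)\to\mathcal H_\varphi=Z^*,\qquad v_\varphi(x)(\zeta)=\psi_\zeta(x).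
\]
It is a contraction into a Hilbert space, and it is weak*-to-weak continuous because $\mathcal H_\varphi^*=Z$ and each $\psi_\zeta$ is normal.

\section{Rigidity of the test map}\label{sec:rigid}

\begin{proposition}\label{prop:key}
Let $N$ be a von Neumann algebra with a faithful normal state $\varphi$, and let $D$ be a unital $C^*$-algebra containing $N$ as a $C^*$-subalgebra with $1_N=1_D$. If $v_\varphi$ extends to a contraction $\tilde v:M_3(D)\to\mathcal H_\varphi$, then there is a unital c.p.\ map $E:D\to N$ with $E|_N=\mathrm{id}_N$.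
\end{proposition}

An arbitrary extension need not respect the pattern of $t^\zeta$: its matrix of functionals may have nonzero entries on the diagonal, and its entries in positions $(1,2)$ and $(2,1)$ may be unrelated. Averaging over $G$ repairs this.

\begin{lemma}\label{lem:sym}
Under the hypothesis of Proposition~\ref{prop:key}, there are states $f_1,f_2$ on $D$ extending $\varphi$ and, for each $y\in N'$, a functional $\hat\theta_y\in D^*$ extending $\theta_y$, such that for all $s\ge0$, $y\in N'$ and $x\in M_3(D)$,
\begin{equation}\label{eq:shape}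
\tfrac12\,\bigl|f_1(x_{23})-f_2(x_{32})+s\,\hat\theta_y(x_{12}-x_{21})\bigr|\le\bigl(1+s^2\|y\|_{\mathcal K}^2\bigr)^{1/2}\|x\| .
\end{equation}
\end{lemma}

\begin{proof}
Let $\tilde\psi_\zeta(x)=\tilde v(x)(\zeta)$, a bilinear form of norm at most one on $Z\times M_3(D)$. With the Haar probability measure on $G$, put
\[
\hat\psi_\zeta(x)=\int_G\tilde\psi_{\pi(g)^{-1}\zeta}(\sigma_gx)\,dg ;
\]
the integrand is continuous in $g$. This form is bilinear and $|\hat\psi_\zeta(x)|\le\|\zeta\|\,\|x\|$. For $x\in M_3(N)$ the integrand equals $\psi_\zeta(x)$ by \eqref{eq:equiv}, so $\hat\psi_\zeta$ extends $\psi_\zeta$. For $k\in G$, the substitution $g'=kg$ gives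
\[
\hat\psi_\zeta(\sigma_kx)=\int_G\tilde\psi_{\pi(g)^{-1}\zeta}(\sigma_{kg}x)\,dg=\int_G\tilde\psi_{\pi(g')^{-1}\pi(k)\zeta}(\sigma_{g'}x)\,dg'=\hat\psi_{\pi(k)\zeta}(x).
\]
Write $\hat\psi_\zeta(x)=\frac12\sum\hat t^{\,\zeta}_{ij}(x_{ij})$ with $\hat t^{\,\zeta}_{ij}\in D^*$. Each $\hat t^{\,\zeta}_{ij}$ extends $t^\zeta_{ij}$ and is linear in $\zeta$, and \eqref{eq:gtg} gives $g\,\hat t^{\,\zeta}g^T=\hat t^{\,\pi(g)\zeta}$ for $g\in G$.

Take first $g=\operatorname{diag}(z_1,z_2,z_3)$ with $|z_i|=1$, for which $(g\,\hat t\,g^T)_{ij}=z_iz_j\hat t_{ij}$. For $\zeta=(0,y)$ we have $\pi(g)\zeta=z_1z_2\zeta$, so $z_iz_j\hat t^{\,\zeta}_{ij}=z_1z_2\hat t^{\,\zeta}_{ij}$ for all $z$, and $\hat t^{\,\zeta}_{ij}=0$ unless $\{i,j\}=\{1,2\}$. For $\zeta_0=((0,1),0)$ we have $\pi(g)\zeta_0=z_2z_3\zeta_0$, so $\hat t^{\,\zeta_0}_{ij}=0$ unless $\{i,j\}=\{2,3\}$. Put $f_1=\hat t^{\,\zeta_0}_{23}$ and $f_2=-\hat t^{\,\zeta_0}_{32}$; both extend $\varphi$.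

Take next $g=\epsilon\oplus1$, which fixes $\zeta=(0,y)$ because $\det\epsilon=1$. Since $(g\,\hat t\,g^T)_{12}=\epsilon_{12}\epsilon_{21}\hat t_{21}=-\hat t_{21}$, we get $\hat t^{\,\zeta}_{12}=-\hat t^{\,\zeta}_{21}$. Call this functional $\hat\theta_y$. The left side of \eqref{eq:shape} is $|\hat\psi_\zeta(x)|$ for $\zeta=\zeta_0+s(0,y)$, which proves \eqref{eq:shape}.

Finally, let $x$ be the cross with $x_{23}=c$, $x_{32}=-1$, $x_{12}=x_{21}=0$ and $\|c\|\le1$. Then $\|x\|=1$ by \eqref{eq:cross}, and \eqref{eq:shape} with $s=0$ gives $\operatorname{Re}f_1(c)+f_2(1)\le2$. As $1_D=1_N$, we have $f_1(1)=f_2(1)=\varphi(1)=1$. So $\operatorname{Re}f_1(c)\le1$ for all contractions $c$, whence $\|f_1\|=1=f_1(1)$ and $f_1$ is a state. The cross with $x_{23}=1$, $x_{32}=-c$ shows in the same way that $f_2$ is a state.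
\end{proof}

In Section~\ref{sec:models} we perturbed a cross at which \eqref{eq:shape} was an equality. Now $y^*\Omega$ is only a limit of vectors $a\Omega$, and $a$ need not be a multiple of a unitary. The one equality that is always available occurs at $s=0$, for the cross with $x_{23}=1$, $x_{32}=-1$. We therefore let $s\to0$ along norm-one crosses that tend to this one, and compare the terms of order $s^2$.

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Fix $y\in N'$.

\emph{Step 1: the second-order inequality.} Let $c,c'\in D$ and let $s>0$ satisfy $s\|c\|\le1$, $s\|c'\|\le1$. Let $x$ be the cross with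
\[
x_{12}=sc,\quad x_{32}=-(1-s^2c^*c)^{1/2},\quad x_{21}=-sc',\quad x_{23}=(1-s^2c'c'^*)^{1/2}.
\]
Both sums in \eqref{eq:cross} equal $1$, so $\|x\|=1$. On $[0,1]$ we have $(1-r)^{1/2}\ge1-\frac r2-\frac{r^2}2$: with $\kappa=(1-r)^{1/2}$ the difference of the two sides is $\frac12\kappa(\kappa-1)^2(\kappa+2)$. By functional calculus and positivity of $f_2$,
\[
f_2\bigl((1-s^2c^*c)^{1/2}\bigr)\ge1-\tfrac{s^2}2f_2(c^*c)-\tfrac{s^4}2\|c\|^4,
\]
and the same holds for $f_1$ with $c'c'^*$ and $\|c'\|$. Taking real parts in \eqref{eq:shape} gives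
\[
1-\tfrac{s^2}4\bigl[f_2(c^*c)+f_1(c'c'^*)\bigr]-\tfrac{s^4}4\bigl[\|c\|^4+\|c'\|^4\bigr]+\tfrac{s^2}2\operatorname{Re}\hat\theta_y(c+c')\le1+\tfrac{s^2}2\|y\|_{\mathcal K}^2 .
\]
Subtract $1$, multiply by $4/s^2$ and let $s\to0$. For all $c,c'\in D$,
\begin{equation}\label{eq:second}
\bigl[2\operatorname{Re}\hat\theta_y(c)-f_2(c^*c)\bigr]+\bigl[2\operatorname{Re}\hat\theta_y(c')-f_1(c'c'^*)\bigr]\le\|y^*\Omega\|^2+\|y\Omega\|^2 .
\end{equation}

\emph{Step 2: separating the column from the row.} On $N$ the two brackets are explicit. For $a,b\in N$, taking $c=a$ and $c'=b^*$ and using \eqref{eq:theta},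
\begin{align}
2\operatorname{Re}\theta_y(a)-\varphi(a^*a)&=\|y^*\Omega\|^2-\|a\Omega-y^*\Omega\|^2,\label{eq:sqL}\\
2\operatorname{Re}\theta_y(b^*)-\varphi(b^*b)&=\|y\Omega\|^2-\|b\Omega-y\Omega\|^2.\label{eq:sqR}
\end{align}
Since $N\Omega$ is dense, the first bracket comes arbitrarily close to $\|y^*\Omega\|^2$ and the second to $\|y\Omega\|^2$ with elements of $N$. So \eqref{eq:second} is sharp on $N$, and it splits: for all $c,c'\in D$,
\begin{equation}\label{eq:split}
2\operatorname{Re}\hat\theta_y(c)-f_2(c^*c)\le\|y^*\Omega\|^2,\qquad2\operatorname{Re}\hat\theta_y(c')-f_1(c'c'^*)\le\|y\Omega\|^2 .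
\end{equation}

\emph{Step 3: identifying $\hat\theta_y$.} We perturb the near-maximizers in directions taken from $D$. Let $a\in N$, $c\in D$, $r\in\mathbb C$ and $\delta=\|a\Omega-y^*\Omega\|$. Apply the first inequality of \eqref{eq:split} to $a+rc$. Since $f_2\bigl((a+rc)^*(a+rc)\bigr)=\varphi(a^*a)+2\operatorname{Re}\bigl(rf_2(a^*c)\bigr)+|r|^2f_2(c^*c)$, subtracting \eqref{eq:sqL} leaves
\[
2\operatorname{Re}\bigl(r\,[\hat\theta_y(c)-f_2(a^*c)]\bigr)\le\delta^2+|r|^2f_2(c^*c).
\]
Choose the argument of $r$ so that the product on the left is nonnegative, divide by $2|r|$, and take the infimum over $|r|>0$. This gives the first of the following two estimates: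
\begin{align}
|\hat\theta_y(c)-f_2(a^*c)|&\le\|a\Omega-y^*\Omega\|\;f_2(c^*c)^{1/2},\label{eq:left}\\
|\hat\theta_y(c)-f_1(cb)|&\le\|b\Omega-y\Omega\|\;f_1(cc^*)^{1/2}.\label{eq:right}
\end{align}
For the second, with $b\in N$, apply the second inequality of \eqref{eq:split} to $b^*+rc$, use $f_1\bigl((b^*+rc)(b^*+rc)^*\bigr)=\varphi(b^*b)+2\operatorname{Re}\bigl(rf_1(cb)\bigr)+|r|^2f_1(cc^*)$, subtract \eqref{eq:sqR}, and optimize in $r$ as before.

\emph{Step 4: conclusion.} For $y=1$ and $a=b=1$, the estimates \eqref{eq:left} and \eqref{eq:right} give $f_2=\hat\theta_1=f_1$. Call this state $f$. For arbitrary $y$, if $a_n\Omega\to y^*\Omega$ and $b_n\Omega\to y\Omega$, then $f(a_n^*c)$ and $f(cb_n)$ both tend to $\hat\theta_y(c)$. Thus \eqref{eq:central} holds, and Lemma~\ref{lem:Ef} gives $E$.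
\end{proof}

\begin{remark}\label{rem:swap}
After Lemma~\ref{lem:sym} only parameters with $w_1=0$ occur, yet the coordinate $w_1$ cannot be dropped. It is needed for $\epsilon\oplus1$, which exchanges the coordinates $w_1$ and $w_2$ up to sign, to be a symmetry, and this symmetry is what makes \eqref{eq:left} and \eqref{eq:right} concern the same functional. Let $v'$ be the test map restricted to parameters $\zeta=((0,w_2),y)$. The display in the proof of Lemma~\ref{lem:contr} and the Cauchy--Schwarz inequality give $\|v'(x)\|^2\le\frac12\varphi((x^*x)_{22})+\frac12\varphi((xx^*)_{22})$, so by Lemma~\ref{lem:dom} the map $v'$ has a contractive extension to $M_3(D)$ for every $D$.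
\end{remark}

\begin{remark}
The argument needs $\|\tilde v\|\le1$ exactly: with $\|\tilde v\|\le1+\varepsilon$ the right side in Step~1 starts with $1+\varepsilon$, and the terms of order $s^2$ carry no information as $s\to0$. This is why Lemma~\ref{lem:bidual} passes to the limit $\varepsilon\to0$ first.
\end{remark}

\section{Corners of the bidual}\label{sec:final}

To apply Proposition~\ref{prop:key} we need pieces of $A^{**}$ of the form $M_3(N)$ with a faithful normal state on $N$. There may be none, for instance when $A$ is commutative. The type decomposition separates a part where matrix units exist from a part where no hypothesis is needed. We recall the facts used, for a von Neumann algebra $M$.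
\begin{itemize}
\item[(a)] $M$ is of \emph{type I} if every nonzero central projection majorizes a nonzero projection $p$ with $pMp$ commutative. There is a central projection $z_1$ such that $z_1M$ is of type I and $(1-z_1)M$ has no nonzero direct summand of type I.
\item[(b)] Type I von Neumann algebras are injective. If $M$ is injective, every unital c.p.\ map $A\to M$ extends to a c.p.\ contraction $B\to M$: extend into $B(H)\supset M$ by Arveson's theorem and project onto $M$.
\item[(c)] If $M$ has no nonzero direct summand of type I, its unit is a sum of three equivalent orthogonal projections \cite[Lemma 6.5.6]{KR}. Hence there are $e_{ij}\in M$, $1\le i,j\le3$, with $e_{ij}^*=e_{ji}$, $e_{ij}e_{kl}=\delta_{jk}e_{il}$ and $e_{11}+e_{22}+e_{33}=1$.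
\item[(d)] A normal state $\varphi$ on $M$ has a \emph{support}, the smallest projection $p$ with $\varphi(p)=1$, and $\varphi$ is faithful on $pMp$. For each nonzero projection $r$ there is a normal state with $\varphi(r)=1$.
\end{itemize}

\begin{proof}[Proof of \textup{(iv)$\Rightarrow$(i)}]
Let $z_1\in A^{**}$ be as in (a) and $z_2=1-z_1$. By (b), the unital c.p.\ map $a\mapsto z_1a$ from $A$ to $z_1A^{**}$ extends to a c.p.\ contraction $T_1:B\to z_1A^{**}$. We construct a c.p.\ contraction $T_2:B^{**}\to z_2A^{**}$ with $T_2(a)=z_2a$ for $a\in A^{**}$. If $z_2=0$ take $T_2=0$. Otherwise let $(e_{ij})$ be matrix units of $z_2A^{**}$ as in (c).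

The algebra $e_{11}A^{**}e_{11}$ need not have a faithful normal state, so we exhaust it by corners that do. Let $\mathcal P$ be the set of supports of normal states on $e_{11}A^{**}e_{11}$. It is upward directed, since the support of $\frac12(\varphi+\varphi')$ majorizes those of $\varphi$ and $\varphi'$. Its supremum is $e_{11}$: otherwise $r=e_{11}-\sup\mathcal P$ is nonzero and, by (d), majorizes an element of $\mathcal P$, which is absurd because elements of $\mathcal P$ are nonzero and orthogonal to $r$.

Fix $p\in\mathcal P$, the support of a normal state $\varphi$, and put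
\[
q_p=\sum_{i=1}^3e_{i1}\,p\,e_{1i},\qquad N=pA^{**}p,\qquad D=pB^{**}p .
\]
Then $q_p\le z_2$ is a projection of $A^{**}$, the algebras $N\subset D$ have the common unit $p$, and $\varphi$ is a faithful normal state on $N$. Since $e_{1i}q_p=pe_{1i}$, the map $x\mapsto[e_{1i}xe_{j1}]_{i,j}$ sends $q_pB^{**}q_p$ into $M_3(D)$; it is a $*$-isomorphism with inverse $[c_{ij}]\mapsto\sum e_{i1}c_{ij}e_{1j}$, and it carries $q_pA^{**}q_p$ onto $M_3(N)$, weak*-continuously. We use it to identify
\[
q_pA^{**}q_p=M_3(N)\subset M_3(D)=q_pB^{**}q_p .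
\]
The map $V(x)=v_\varphi(q_pxq_p)$ is a weak*-to-weak continuous contraction $A^{**}\to\mathcal H_\varphi$. By Lemma~\ref{lem:bidual} it extends to a contraction on $B^{**}$, whose restriction to $M_3(D)$ is a contractive extension of $v_\varphi$. Proposition~\ref{prop:key} gives a unital c.p.\ map $E_p:D\to N$ fixing $N$. Then
\[
T_p:B^{**}\to q_pA^{**}q_p\subset z_2A^{**},\qquad T_p(x)=(\mathrm{id}_{M_3}\otimes E_p)(q_pxq_p)
\]
is a c.p.\ contraction with $T_p(a)=q_paq_p$ for $a\in A^{**}$.

As $p$ increases to $e_{11}$ along $\mathcal P$, each $e_{i1}pe_{1i}$ increases to $e_{ii}$, so $q_p\to z_2$ strongly. Then $q_paq_p\to z_2a$ strongly for $a\in A^{**}$, hence weak*, the net being bounded. Let $T_2$ be the pointwise weak* limit of a subnet of $(T_p)$. It is a contraction, it is c.p.\ because the positive cone of $M_n(z_2A^{**})$ is weak*-closed, and $T_2(a)=z_2a$ for $a\in A^{**}$.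

Finally, $T=T_1+T_2|_B$ maps $B$ into $z_1A^{**}\oplus z_2A^{**}=A^{**}$. It is c.p., it is a contraction since the norm of the direct sum is the maximum, and $T(a)=z_1a+z_2a=a$ for $a\in A$. This completes the proof of Theorem~\ref{thm:main}.
\end{proof}

The hypothesis (iv) acted only on the summand $z_2A^{**}$: if $A^{**}$ is of type I, as when $A$ is commutative or finite-dimensional, the five conditions hold for every $B$.

\begin{proof}[Proof of Corollary~\ref{cor:inj}]
If $M$ is injective, compose $u$ with a c.p.\ contraction $B(H)\to M$ that fixes $M$. Conversely, assume the extension property, and let $T:B(H)\to M^{**}$ be given by Theorem~\ref{thm:main}. The adjoint of the inclusion $M_*\subset M^*$ is a weak*-continuous map $\Pi:M^{**}\to M$ extending $\mathrm{id}_M$; it is a $*$-homomorphism, because $M$ is weak*-dense in $M^{**}$ and the involution and each one-sided multiplication are weak*-continuous. Then $\Pi T:B(H)\to M$ is a c.p.\ contraction that is the identity on $M$.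
\end{proof}

\begin{thebibliography}{9}

\bibitem{Haa}
Haagerup, Adv. Math. \textbf{56} (1985).

\bibitem{KR}
Kadison and Ringrose, \emph{Fundamentals of the Theory of Operator Algebras} II.

\bibitem{TPCOS}
\emph{Tensor products of $C^*$-algebras and operator spaces},
\texttt{https://www.math.tamu.edu/\textasciitilde{}pisier/TPCOS.pdf}.

\end{thebibliography}
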